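# Linear representations that are semipartial geometries: the directions form a Baer subgeometry

## 1. Zero–one directions over the field with four elements

Let $\mathbb F_4=\{0,1,\omega,\omega^2\}$ with $\omega^2=\omega+1$, and let $\bar c=c^2$ be the nontrivial automorphism; its fixed elements are $0,1$. Take the $256$ vectors of $\mathbb F_4^4$ as points. As lines take the sets $y+\mathbb F_4u$, where $u$ is a nonzero vector with entries in $\{0,1\}$, that is, $u\in\mathbb F_2^4\setminus\{0\}$. Every line has $4$ points. Distinct zero–one vectors are never proportional, so every point lies on $15$ lines. How regular is this structure?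

One small fact is needed. If $u\ne v$ are nonzero zero–one vectors, they are linearly independent over $\mathbb F_4$, and the nonzero zero–one vectors in their $\mathbb F_4$-span $\langle u,v\rangle$ are exactly $u,v,u+v$: if $au+bv$ is fixed by the automorphism, then $\bar au+\bar bv=au+bv$, so $a,b\in\{0,1\}$.

**A point and a line not through it.** Translate so that the point is $0$; the line is $y+\mathbb F_4u$ with $y\notin\mathbb F_4u$. A point of the line is collinear with $0$ when it equals $dv$ with $v$ a zero–one vector, $d\neq0$; then $v\in\langle y,u\rangle$ and $v\ne u$. If $\langle y,u\rangle$ contains no zero–one vector besides $u$ (and $0$), there is no such point. If it contains another one, $v$, then $\langle y,u\rangle=\langle u,v\rangle$, its zero–one vectors are $u,v,u+v$, and writing $y=au+bv$ with $b\ne0$ we find exactly two points, $bv$ and $b(u+v)$. So the answer is $0$ or $2$, and both occur.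

**Two non-collinear points.** Translate so that they are $0$ and $y$. Write $y=u+\omega v$ with $u,v\in\mathbb F_2^4$. If $u,v$ were dependent over $\mathbb F_2$, then $y$ would be a multiple of a zero–one vector and collinear with $0$; so $u,v$ are independent. A common neighbor $z$ has $z=cu'$ and $y-z=c'v'$ with zero–one vectors $u'\ne v'$. Then $y=cu'+c'v'$ and $\bar y=\bar cu'+\bar c'v'$ both lie in $\langle u',v'\rangle$. Since $y+\bar y=v$, we get $u,v\in\langle u',v'\rangle$, so $\langle u',v'\rangle=\langle u,v\rangle$ and $u',v'\in\{u,v,u+v\}$. The decompositions are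
$$y=u+\omega v=\omega^2u+\omega(u+v)=\omega^2v+(u+v),$$
so there are always exactly six common neighbors: $u,\ \omega v,\ \omega^2u,\ \omega(u+v),\ \omega^2v,\ u+v$.

**Hyperplanes.** Let $a=b+\omega c\ne0$ with $b,c\in\mathbb F_2^4$. A zero–one vector $x$ satisfies $a\cdot x=0$ if and only if $b\cdot x=c\cdot x=0$. So the hyperplane $a\cdot x=0$ contains $7$ nonzero zero–one vectors when $b,c$ are dependent over $\mathbb F_2$, and $3$ otherwise. Among the $85$ hyperplanes, $15$ are of the first kind and $70$ of the second.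

The answers "$0$ or $2$" and "always $6$" come from the choice of the fifteen directions. Which other sets of directions, over which fields and in which dimension, give such constant answers?

## 2. Semipartial geometries, linear representations, and the theorem

**Definition (semipartial geometry).** A *partial linear space of order* $(s,t)$ consists of points and lines such that two distinct points lie on at most one line, every line has $s+1$ points and every point is on $t+1$ lines. A *semipartial geometry* $\mathrm{spg}(s,t,\alpha,\mu)$ is a connected partial linear space of order $(s,t)$ such that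

1. if a point $x$ and a line $L$ are not incident, then either $0$ or $\alpha$ points of $L$ are collinear with $x$, where $\alpha>0$ is fixed;
2. if two points are not collinear, exactly $\mu$ points are collinear with both, where $\mu>0$ is fixed.

It is *proper* if it is not a partial geometry: there is a non-incident pair $(x,L)$ such that no point of $L$ is collinear with $x$. In these notes all semipartial geometries are proper.

**Definition (linear representation).** Let $\Pi_\infty\cong\mathrm{PG}(n,q)$ be a hyperplane of $\mathrm{PG}(n+1,q)$, and let $\mathcal K$ be a set of points of $\Pi_\infty$. The points of $T_n^*(\mathcal K)$ are the points of $\mathrm{AG}(n+1,q)=\mathrm{PG}(n+1,q)\setminus\Pi_\infty$. Its lines are the lines of $\mathrm{PG}(n+1,q)$ that are not in $\Pi_\infty$ and meet $\Pi_\infty$ in a point of $\mathcal K$; incidence is the natural one.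

So $\mathcal K$ is a set of directions. Each line has $q$ points, each point is on $|\mathcal K|$ lines, and the order is $(q-1,|\mathcal K|-1)$.

**Definition (Baer subgeometry).** Let $q$ be a square. A *Baer subgeometry* $\mathrm{PG}(n,\sqrt q)$ of $\Pi_\infty$ consists of the points that have coordinates in $\mathbb F_{\sqrt q}$ with respect to some fixed basis of the underlying vector space. Its point set is denoted $\mathcal B$.

Section 1 describes $T_3^*(\mathcal B)$ for $q=4$. There $|\mathcal B|=15$, $\alpha=2$, $\mu=6$, and the geometry is proper. In general $T_n^*(\mathcal B)$ is a proper semipartial geometry with $\alpha=\sqrt q$. Any two bases are exchanged by a linear map, and a linear map of the space of directions acts on the affine space as well; so $T_n^*(\mathcal B)$ depends on $n$ and $q$ only, up to isomorphism.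

For contrast, let $q\geq3$ and let $\mathcal K$ be $\Pi_\infty$ minus a hyperplane $H_0$. Every line of $\Pi_\infty$ meets $\mathcal K$ in $0$ or $q$ points. By the computation at the start of Section 3, a point off a line of $T_n^*(\mathcal K)$ is then always collinear with $q-1$ of its points. The value $0$ in axiom 1 never occurs, and properness fails. Properness is what excludes such sets.

The paper "Linear representations of semipartial geometries" poses this conjecture: *if $\mathcal S$ is a semipartial geometry with $\alpha>1$ which is the linear representation of a non-trivial point set in $\mathrm{PG}(n,q)$, $n\ge4$, then $\mathcal S\cong T_n^*(\mathcal B)$.* "Non-trivial" means that $T_n^*(\mathcal K)$ is proper. The conjecture is true, and we prove the following statement.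

**Theorem 1.** Let $n\ge 3$ and let $\mathcal K$ be a point set of $\Pi_\infty=\mathrm{PG}(n,q)$ such that $T_n^*(\mathcal K)$ is a proper semipartial geometry with $\alpha>1$. Then $q$ is a square and $\mathcal K$ is the point set of a Baer subgeometry $\mathrm{PG}(n,\sqrt q)$; hence $T_n^*(\mathcal K)\cong T_n^*(\mathcal B)$.

For $n=3$ this is a known case; we shall not use it. The case $n=2$ is not treated. One deep result is quoted.

**Theorem U** (J. Ueberberg, *On regular $\{v,n\}$-arcs in finite projective spaces*, J. Combin. Des. 1 (1993) 395–409). Let $\mathcal X$ be a point set of a projective space of order $q$ such that every line meets $\mathcal X$ in $0$, $1$ or $N$ points, some line meets it in exactly $N$ points, and $N\ge\sqrt q+1$. If $\mathcal X$ spans a subspace $U$ with $\dim U\ge3$, then $\mathcal X$ is a Baer subspace of $U$, or an affine space of order $q$ in $U$ ($U$ minus a hyperplane), or all of $U$.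

**Recalled facts on graphs.** A graph is *strongly regular* if it is regular of some degree $d$, any two adjacent vertices have $\lambda$ common neighbors and any two distinct non-adjacent ones have $\mu$. Its adjacency matrix $\mathsf A$ satisfies $\mathsf A^2=d\,I+\lambda \mathsf A+\mu(J-I-\mathsf A)$, where here $J$ is the all-one matrix. So an eigenvalue $\theta$ with an eigenvector of coordinate sum zero satisfies $\theta^2-(\lambda-\mu)\theta-(d-\mu)=0$. If the vertices form an abelian group and $x,y$ are adjacent exactly when $y-x\in D$, where $D=-D\not\ni0$ (a Cayley graph), then the characters $\chi$ of the group are eigenvectors, with eigenvalues $\sum_{u\in D}\chi(u)$.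

In Section 1 we have $d=45$, $\lambda=16$ (computed in Section 4) and $\mu=6$. The equation is $\theta^2-10\theta-39=0$, with roots $13$ and $-3$. We shall see that these are $4\cdot7-15$ and $4\cdot3-15$, where $7$ and $3$ are the hyperplane sizes.

Throughout, $T_n^*(\mathcal K)$ is a proper semipartial geometry with $\alpha\ge2$ and $n\ge3$; $q=p^f$ with $p$ prime; $v_p$ is the $p$-adic valuation; and
$$v=|\mathcal K|,\qquad M=\frac{q^n-1}{q-1},\qquad M'=\frac{q^{n-1}-1}{q-1}.$$
In $\Pi_\infty$ there are $qM+1$ points. Through a point there are $M$ lines and $M$ hyperplanes, and through two points there are $M'$ hyperplanes.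

## 3. The axioms read in the hyperplane at infinity

**Step 1: line intersections.** This step turns axiom 1 into a statement about lines of $\Pi_\infty$. Let $\ell\subset\Pi_\infty$ be a line and $p_0\in\ell\cap\mathcal K$. In an affine plane with line at infinity $\ell$, take a line $L$ through $p_0$ and an affine point $c\notin L$. The points of $L$ collinear with $c$ are the points $L\cap cp$ with $p\in(\ell\cap\mathcal K)\setminus\{p_0\}$, all distinct. So $|\ell\cap\mathcal K|-1\in\{0,\alpha\}$. Hence every line of $\Pi_\infty$ meets $\mathcal K$ in $0$, $1$ or $\alpha+1$ points; we call it *external*, *tangent* or *secant*. Every non-incident pair $(c,L)$ arises in this way, so properness says that a tangent exists. In particular $\mathcal K\ne\Pi_\infty$.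

**Step 2: points off $\mathcal K$.** This step does the same for axiom 2. Let $r\notin\mathcal K$ and let $c,c'$ be two affine points on a line with direction $r$; they are not collinear. A common neighbor $z$ gives directions $p$ of $cz$ and $p'$ of $c'z$ in $\mathcal K$. They are distinct, since otherwise $c,c',z$ would be on one line with direction $p=r$, and they lie on a line through $r$. Conversely, an ordered pair of distinct points $p,p'\in\mathcal K$ on a line through $r$ gives $z=cp\cap c'p'$. A line through $r$ with two points of $\mathcal K$ is a secant and carries $\alpha(\alpha+1)$ ordered pairs. So every $r\notin\mathcal K$ lies on exactly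
$$m=\frac{\mu}{\alpha(\alpha+1)}\ge1$$
secants. Put $k=(\alpha+1)m$, so that $\mu=\alpha k$.

**Step 3: first consequences.** The points reachable from an affine point $c$ form $c$ plus the span of the directions in $\mathcal K$, so connectedness means that $\mathcal K$ spans $\Pi_\infty$. Next, $\alpha<q$: clearly $\alpha\le q$, and if $\alpha=q$, then secants have no points off $\mathcal K$, against $m\ge1$. A point of $\mathcal K$ is joined to the other $v-1$ points by secants, each carrying $\alpha$ of them, so it is on exactly $R=(v-1)/\alpha$ secants. As a tangent exists, $R<M$. There are $vR/(\alpha+1)$ secants. Counting pairs (point off $\mathcal K$, secant through it) and multiplying by $\alpha+1$ gives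
$$k(qM+1-v)=vR(q-\alpha).\tag{1}$$

In Section 1: $v=15$, $R=7$, $M=21$, $m=1$, $k=3$, and (1) reads $3\cdot70=15\cdot7\cdot2$.

## 4. Two hyperplane sizes

**Step 4: eigenvalues.** This step shows that hyperplanes meet $\mathcal K$ in exactly two sizes and gives their equations. The collinearity graph has $q^{n+1}$ vertices and degree $d=(q-1)v$. Two collinear points on a line with direction $p$ have $q-2$ common neighbors on that line. Off it, the common neighbors correspond to ordered pairs of distinct points of $\mathcal K\setminus\{p\}$ on one of the $R$ secants through $p$. So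
$$\lambda=q-2+R\alpha(\alpha-1)=q-2+(v-1)(\alpha-1),\qquad\mu=\alpha k,$$
and the graph is strongly regular. It is the Cayley graph on $\mathbb F_q^{n+1}$ for the set of nonzero vectors with direction in $\mathcal K$. A nontrivial character has the form $x\mapsto\psi(a\cdot x)$, with $\psi$ a fixed nontrivial character of $\mathbb F_q$ and $a\ne0$. On the $q-1$ nonzero multiples of a vector $u$ it sums to $q-1$ if $a\cdot u=0$ and to $-1$ otherwise. With $H$ the hyperplane $a\cdot x=0$ of $\Pi_\infty$, the eigenvalue is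
$$(q-1)|H\cap\mathcal K|-(v-|H\cap\mathcal K|)=q|H\cap\mathcal K|-v ,$$
and every hyperplane $H$ occurs. These eigenvalues are roots of $\theta^2-(\lambda-\mu)\theta-(d-\mu)=0$, so $|H\cap\mathcal K|$ takes at most two values. If only one occurred, the trace of the adjacency matrix, which is $0$, would give the integer eigenvalue $-d/(q^{n+1}-1)$; but this lies in $(-1,0)$ because $\emptyset\neq\mathcal K\ne\Pi_\infty$. So exactly two values $h_1<h_2$ occur. Put
$$\delta=h_2-h_1,\qquad\theta_i=qh_i-v .$$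

**Step 5: the three equations.** From $\theta_1+\theta_2=\lambda-\mu$ and $\theta_1\theta_2=\mu-d$ we get $-(\theta_1+1)(\theta_2+1)=d-\lambda-1$, that is,
$$(v-1-qh_1)(qh_2-v+1)=d-\lambda-1=(v-1)(q-\alpha)>0.\tag{2}$$
Since $\theta_1<\theta_2$ and $\theta_1+1,\theta_2+1$ have opposite signs, both factors on the left are positive. The sum of the roots gives
$$q(h_1+h_2)-2v=q-2+(v-1)(\alpha-1)-\alpha k.\tag{3}$$
Finally $(d-\theta_1)(d-\theta_2)=d^2-(\lambda-\mu)d-(d-\mu)=d(d-\lambda-1)+\mu(d+1)$. Counting paths of length two from a vertex gives $d(d-\lambda-1)=\mu(q^{n+1}-d-1)$, so the product is $\mu q^{n+1}$. As $d-\theta_i=q(v-h_i)$,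
$$(v-h_1)(v-h_2)=\alpha q^{n-1}k.\tag{4}$$

## 5. Divisibility, and five relations in integers

**Step 6: $\delta\mid q^{n-1}$ and $\delta\mid v-h_1$.** Let $e$ be the number of $h_2$-hyperplanes through a given point of $\mathcal K$ and $e'$ the number through a given point off $\mathcal K$. Counting pairs (hyperplane through the given point, point of $\mathcal K$ in it),
$$M+(v-1)M'=Mh_1+e\delta,\qquad vM'=Mh_1+e'\delta .$$
Subtracting, $\delta(e-e')=M-M'=q^{n-1}$. Multiplying the second equation by $q-1$, $(q-1)e'\delta=q^{n-1}(v-qh_1)-(v-h_1)$. As $\delta\mid q^{n-1}$, also $\delta\mid v-h_1$.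

**Step 7: $h_1\ge1$.** Suppose $h_1=0$. Then (2) gives $qh_2=v-1+q-\alpha$. Inserting this in (3),
$$\alpha k=q-2+(v-1)(\alpha-1)-(q-\alpha-1-v)=\alpha v ,$$
so $(\alpha+1)m=v$. The $m$ secants through a point off $\mathcal K$ then contain all of $\mathcal K$, so no tangent passes through a point off $\mathcal K$. But a tangent exists, and it has $q$ points off $\mathcal K$. Contradiction.

**Step 8: $\alpha$ is a power of $p$.** Every hyperplane $H$ now contains a point of $\mathcal K$. Counting along the secants through it inside $H$ gives $h_1\equiv h_2\equiv1\pmod\alpha$. Hence $\alpha\mid\delta\mid q^{n-1}$. So $\delta$ is a power of $p$, and $\alpha=p^a$ with $a\ge1$.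

**Step 9: relations.** Since $\alpha<q$, the number $g=q/\alpha=p^{f-a}$ is an integer greater than $1$. Put
$$A=R-gh_1,\quad B=gh_2-R,\quad P=g\delta,\quad w=\frac{v-h_1}\delta .$$
By (2), $\alpha A=v-1-qh_1>0$ and $\alpha B=qh_2-v+1>0$, so $A,B$ are integers $\geq1$. By Step 6, $w$ is an integer, and $w-1=(v-h_2)/\delta>0$ because $\mathcal K$ spans. The earlier equations become
$$AB=R(g-1),\qquad A+B=P,\tag{5}$$
$$k=(\alpha-1)R+A-B+g,\tag{6}$$
$$(q-1)R=Pw-g-A,\tag{7}$$
$$\delta^2w(w-1)=\alpha q^{n-1}k,\tag{8}$$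
$$k(gM-R)=R(1+\alpha R)(g-1).\tag{9}$$
Indeed (5) is (2) divided by $\alpha^2$, together with the definition of $\delta$. For (6), insert $qh_1=v-1-\alpha A$ and $qh_2=v-1+\alpha B$ in (3). For (7), compute $Pw=g(v-h_1)=g(1+\alpha R)-(R-A)=g+(q-1)R+A$. Relation (8) is (4). In (1) we have $qM+1-v=\alpha(gM-R)$ and $vR(q-\alpha)=\alpha(1+\alpha R)R(g-1)$, which gives (9).

In Section 1 we have $g=2$, $h_1=3$, $h_2=7$, $\delta=4$, so $A=1$, $B=7$, $P=8$, $w=3$. The five relations read $7=7$ with $1+7=8$; $3=7+1-7+2$; $21=24-2-1$; $16\cdot6=2\cdot16\cdot3$; and $3\cdot35=7\cdot15$.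

## 6. The range $\alpha^2\ge q$

If $\alpha^2\ge q$, Theorem U applies with $N=\alpha+1\ge\sqrt q+1$ and $U=\Pi_\infty$, because $\mathcal K$ spans $\Pi_\infty$, $n\ge3$ and secants exist. The sets $\Pi_\infty$ and $\Pi_\infty$ minus a hyperplane have no tangents: their lines carry $q+1$ points, respectively $0$ or $q$ points, and $q>\alpha\ge2$. So $\mathcal K$ is a Baer subgeometry, $q$ is a square, and $T_n^*(\mathcal K)\cong T_n^*(\mathcal B)$.

This route stops exactly when $\alpha+1<\sqrt q+1$. **From now on $\alpha^2<q$, i.e. $g>\alpha$. As both are powers of $p$, $p\alpha\mid g$.** We must derive a contradiction for every $n\ge3$.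

It helps to see where the Baer subgeometry sits in the relations. Put $s=\sqrt q$. A hyperplane $a\cdot x=0$, in coordinates for the Baer basis, has $a=b+\omega c$ with $b,c$ over $\mathbb F_s$ and $\{1,\omega\}$ a basis of $\mathbb F_q$ over $\mathbb F_s$. It meets $\mathcal B$ in the common zeros of $b$ and $c$. So $h_1=(s^{n-1}-1)/(s-1)$, while $R=(v-1)/s=(s^n-1)/(s-1)$ and $g=\alpha=s$. Hence $A=R-sh_1=1$. In the normal forms below this is the solution $x=0$ of Case II, and the hypothesis $g>\alpha$ will forbid it.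

## 7. Two normal forms for $A$

**Step 10: the dichotomy.** This step replaces $A,B$ by smaller unknowns $x,y$ with $x+y=\delta$. By definition $A\equiv R$ and $B\equiv-R\equiv-A\pmod g$. So (5) gives $-A^2\equiv-A\pmod g$, i.e. $g\mid A(A-1)$. Since $g$ is a prime power, $g\mid A$ or $g\mid A-1$.

**Case I: $A=gx$.** Then $B=gy$ with $x+y=\delta$ and $x,y\ge1$. By (5), $g^2xy=R(g-1)$, so $g^2\mid R$. Write $R=g^2\rho$; then
$$xy=\rho(g-1).\tag{10}$$
From $h_1=(R-A)/g=g\rho-x\equiv1\pmod\alpha$ and $\alpha\mid g$ we get $x\equiv-1$, and then $y\equiv1\pmod\alpha$ because $\alpha\mid\delta$. Dividing (7) by $g$,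
$$\delta w=1+x+(q-1)g\rho.\tag{11}$$
Multiply by $g-1$ and use (10) together with $xy\equiv-x^2\pmod\delta$:
$$\Psi(x)\equiv0\pmod\delta,\qquad\Psi(X)=(q-1)gX^2-(g-1)(X+1).\tag{12}$$
By (6),
$$k=g\big[(\alpha-1)g\rho+x-y+1\big],\tag{13}$$
where the bracket is $\equiv-1-1+1=-1\pmod p$. So $v_p(k)=v_p(g)$, and by (8) $v_p(\delta^2w(w-1))=v_p(\alpha q^{n-1}g)=v_p(q^n)$. Hence $\Lambda_{\mathrm I}=q^n/\delta^2$ is an integer and $v_p(w(w-1))=v_p(\Lambda_{\mathrm I})$.

**Case II: $A=1+gx$.** Then $B=gy-1$ with $x+y=\delta$; $A,B\ge1$ give $x\ge0$, $y\ge1$. Put $S=x+h_1$; then $R=A+gh_1=1+gS$. Relation (5) is $(1+gx)(gy-1)=(1+gS)(g-1)$; expanding, adding $1$ and dividing by $g$,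
$$gxy+y-x=1+(g-1)S.\tag{14}$$
Modulo $\alpha$, $h_1=S-x\equiv1$ gives $x\equiv S-1$, and (14) gives $y\equiv1-S+x\equiv0$; so also $x=\delta-y\equiv0$. Relation (7) reads $(q-1)(1+gS)=g\delta w-g-1-gx$. Dividing by $g$,
$$\delta w=\alpha+1+x+(q-1)S.\tag{15}$$
Multiply by $g-1$, insert (14) and use $y\equiv-x\pmod\delta$: $0\equiv(g-1)(\alpha+1+x)-(q-1)(gx^2+2x+1)$. Since $q-1-(g-1)(\alpha+1)=\alpha-g$, this is
$$\Phi(x)\equiv0\pmod\delta,\qquad\Phi(X)=(q-1)gX^2+(2q-1-g)X+(\alpha-g).\tag{16}$$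
By (6),
$$k=\alpha+1+g\big[(\alpha-1)S+x-y+1\big]\equiv1\pmod p.\tag{17}$$
So by (8) $\Lambda_{\mathrm{II}}=\alpha q^{n-1}/\delta^2$ is an integer and $v_p(w(w-1))=v_p(\Lambda_{\mathrm{II}})$.

In particular $\delta^2\le q^n$ in Case I and $\delta^2\le\alpha q^{n-1}$ in Case II. If $p=2$, then $w(w-1)$ is even, so the powers of two $\Lambda_{\mathrm I},\Lambda_{\mathrm{II}}$ are $\ge2$.

**Step 11: roots are unique.** This step makes the congruences useful: knowing one root determines $x$. We have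
$$\Phi(X)-\Phi(X')=(X-X')\big((q-1)g(X+X')+2q-1-g\big),$$
$$\Psi(X)-\Psi(X')=(X-X')\big((q-1)g(X+X')-(g-1)\big).$$
The second factors are $\equiv-1$ and $\equiv1\pmod p$. So if $p^i\mid\delta$ and $z$ is a root of $\Phi$ (Case II) or $\Psi$ (Case I) modulo $p^i$, then $x\equiv z\pmod{p^i}$.

**Step 12: $x\ne0$ in Case II.** If $x=0$, then $\delta\mid\Phi(0)=\alpha-g$. As $p\alpha\mid g$, $v_p(g-\alpha)=a$; together with $\alpha\mid\delta$ this forces $\delta=\alpha=y$. Then (14) gives $(g-1)S=\alpha-1<g-1$, but $S=h_1\ge1$. Contradiction. As $x,y$ are multiples of $\alpha$, **in Case II $x,y\ge\alpha$.** (In the Baer case $g=\alpha$, and $\delta\mid g-\alpha$ says nothing.)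

**Step 13: $y\ne1$ in Case I.** If $y=1$, then $x=\rho(g-1)$ and $\delta=1+\rho(g-1)=1+x$, so (11) gives $\delta(w-1)=(q-1)g\rho$. Here $\delta$ is prime to $\rho$, and to $q-1$ since it is a power of $p$. So $\delta\mid g$; as $\delta\geq g$, we get $\rho=1$, $\delta=g$ and $w=q$. By (13), $k=g(\alpha g-1)=g(q-1)$. Now (8) reads $g^2q(q-1)=\alpha q^{n-1}g(q-1)=q^n(q-1)$, so $g^2=q^{n-1}\ge q^2$, against $g<q$. With the congruences of Case I, **in Case I $x\ge\alpha-1$ and $y\ge\alpha+1$.**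

**Step 14: the parameter $\varepsilon$.** This step measures how far $k$ is from $(\alpha-1)R$. From $R=AB/(g-1)$ we get in Case I $R=g^2xy/(g-1)>gxy\ge g(\alpha^2-1)$, and in Case II $R\ge(g\alpha+1)(g\alpha-1)/(g-1)=(g^2\alpha^2-1)/(g-1)>g\alpha^2$. In both cases $B/R=(g-1)/A<1/x$. Also $A/R=(g-1)/B<1/y$: this is clear in Case I, and in Case II $(g-1)/(gy-1)<1/y$ is equivalent to $y>1$. Moreover $B\ge g$. Put
$$\varepsilon=\frac{A-B+g}R,\qquad\text{so that}\quad k=(\alpha-1+\varepsilon)R,\quad\alpha-1+\varepsilon>0 .$$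
Since $-B/R<\varepsilon\le A/R$,
$$-\frac1x<\varepsilon<\frac1y,\qquad|\varepsilon|<\frac1{\min(x,y)},\qquad-\frac1{\alpha-1}<\varepsilon<\frac1\alpha,\tag{18}$$
and $\varepsilon>-1/\alpha$ in Case II. Dividing (9) by $R$,
$$(\alpha-1+\varepsilon)(gM-R)=(1+\alpha R)(g-1).\tag{19}$$

## 8. Counting tangents: $\alpha\ge4$ falls, and the count then stops

The natural attempt for small $\alpha$ is the crudest count at a point $r\notin\mathcal K$. It lies on $m$ secants and $v-(\alpha+1)m$ tangents, and on only $M$ lines altogether. So $v-\alpha m\le M$.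

**Step 15: the inequality.** Multiply by $\alpha+1$ and use $v=1+\alpha R$, $(\alpha+1)m=(\alpha-1+\varepsilon)R$:
$$\alpha(2-\varepsilon)R\le(\alpha+1)(M-1)<(\alpha+1)M .$$
Multiply by $(\alpha-1+\varepsilon)/(\alpha R)>0$ and insert $gM=R+(1+\alpha R)(g-1)/(\alpha-1+\varepsilon)$ from (19):
$$(2-\varepsilon)(\alpha-1+\varepsilon)<\frac{(\alpha+1)(\alpha-1+\varepsilon)}{\alpha g}+\frac{(\alpha+1)(g-1)}g+\frac{(\alpha+1)(g-1)}{\alpha gR}.$$
Subtract $\alpha+1$ from both sides. On the left, $(2-\varepsilon)(\alpha-1+\varepsilon)-(\alpha+1)=(\alpha-3)(1-\varepsilon)-\varepsilon^2$. On the right, the first two terms become $\frac{(\alpha+1)(\alpha-1+\varepsilon)}{\alpha g}-\frac{\alpha+1}g=-\frac{(\alpha+1)(1-\varepsilon)}{\alpha g}$, and the last is less than $\frac{\alpha+1}{\alpha R}$. Hence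
$$(\alpha-3)(1-\varepsilon)-\varepsilon^2+\frac{(\alpha+1)(1-\varepsilon)}{\alpha g}<\frac{\alpha+1}{\alpha R}.\tag{20}$$

**Step 16: $\alpha\ge4$ is impossible.** By (18), $|\varepsilon|<\frac13$. The left side of (20) exceeds $\frac23-\frac19=\frac59$. Since $R>g(\alpha^2-1)$ and $g\ge2\alpha\ge8$, the right side is less than $\frac1{\alpha g(\alpha-1)}\le\frac1{96}$. Contradiction.

For $\alpha=3$ the main term of (20) vanishes and only a lower bound for $\varepsilon^2$ of order $1/g$ remains. For $\alpha=2$ nothing remains: there $g\ge4$, and once $|\varepsilon|<\frac12$ (shown in Section 10) the left side is $-(1-\varepsilon)\big(1-\frac3{2g}\big)-\varepsilon^2<0$, so (20) always holds. From here on arithmetic must help. The sizes of $x$ and $y$ are controlled by $xy\approx R/g$, and the residue of $x$ modulo $\delta$ is controlled by Step 11. We play these two against each other.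

## 9. $\alpha=3$: one small factor, and roots modulo powers of $3$

Here $p=3$, $q=3g$, $g\ge9$ (as $p\alpha\mid g$), $-\frac12<\varepsilon<\frac13$, and (20) reads
$$\varepsilon^2>\frac43\Big(\frac{1-\varepsilon}g-\frac1R\Big).\tag{21}$$
By (18), a lower bound for $|\varepsilon|$ is an upper bound for $\min(x,y)$.

**Step 17: Case I, bounds.** As $R>8g$, (21) gives $\varepsilon^2>\frac43(\frac23-\frac18)\frac1g=\frac{13}{18g}$, so $\min(x,y)<1.18\sqrt g$. As $2+\varepsilon>\frac32$, (19) gives $gM-R<\frac23(1+3R)(g-1)$, so $gM<R(2g-1)+\frac23(g-1)<2gR$ and $R>M/2$. Since $xy=R(g-1)/g^2$, $\frac{g-1}g\ge\frac89$ and $R<M$,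
$$\frac{4M}{9g}<xy<\frac Mg .$$

**Case I, $n\ge5$.** As $M>q^{n-1}$, $\delta>\max(x,y)>\frac{4/9}{1.18}3^{n-1}g^{n-5/2}>0.376\cdot3^{n-1}g^{n-5/2}$, while $\delta\le q^{n/2}=3^{n/2}g^{n/2}$. So $0.376\cdot3^{n/2-1}g^{(n-5)/2}<1$. But for $n=5$ the left side is $0.376\cdot3^{3/2}>1.9$, and it increases with $n$. Contradiction.

**Case I, $n=4$.** Here $M=27g^3+9g^2+3g+1$, so $12g^2<xy<28.1g^2$ (use $9g\le g^2$ and $3+\frac1g<0.1g^2$). Then $\delta\ge2\sqrt{xy}>6.9g$, and since $\delta,g$ are powers of $3$, $\delta\ge9g$; also $\delta\le q^2=9g^2$. We have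
$$\Psi(g-1)=g(g-1)\big[(3g-1)(g-1)-1\big]=g^2(3g^2-7g+4).$$
Suppose $\delta\mid g^2$. Then $x\equiv g-1\pmod\delta$ and $0<x<\delta$, so $x=g-1$ and $y=\delta-g+1$. If $\delta=9g$, then $xy=(g-1)(8g+1)<8g^2$, false. If $\delta\ge27g$, then $xy\ge(g-1)(26g+1)=26g^2-25g-1>23g^2$, because $3g^2-25g-1>0$ for $g\ge9$. But now $y>x+1$, so $\varepsilon=(gx-gy+g)/R<0$, and (19) gives $gM-R>\frac12(1+3R)(g-1)>\frac32R(g-1)$, i.e. $gM>R(1.5g-0.5)$. As $g/(1.5g-0.5)\le9/13$, $R<0.693M$, so $xy<R/g<0.693\cdot28.1g^2<19.5g^2$, false.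

Otherwise $\delta\in\{3g^2,9g^2\}$. Then $x\equiv g-1\pmod{g^2}$. As $3g^2-7g+4\equiv1\pmod3$, $\Psi(g-1)\not\equiv0\pmod{3g^2}$, so $x\ne g-1$. Hence $x\ge g^2$. Also $y\equiv-(g-1)\pmod{g^2}$ gives $y\ge g^2-g+1\ge73$. So $xy\ge73g^2$, false.

**Case I, $n=3$.** Now $xy<M/g=9g+3+\frac1g<9.5g$. Since $\delta^2\le27g^3<9g^4$, $\delta<3g^2$, so $\delta\mid g^2$ and $x\equiv g-1\pmod\delta$. If $\delta\le g$, then $x\equiv-1$, so $x=\delta-1$ and $y=1$, excluded by Step 13. If $\delta\ge3g$, then $x=g-1$, $y\ge2g+1$ and $xy\ge2g^2-g-1>16g$ (as $2g^2-17g-1>0$ for $g\ge9$), false.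

**Step 18: Case II, bounds.** Here $x,y\ge3$, $|\varepsilon|<\frac13$ and $R>9g$. So (21) gives $\varepsilon^2>\frac43(\frac23-\frac19)\frac1g=\frac{20}{27g}$ and $\min(x,y)<1.163\sqrt g$. As $2+\varepsilon>\frac53$, (19) gives $gM<R(1.8g-0.8)+0.6(g-1)<1.8gR$, so $R>M/1.8$. Since $gx,gy\ge27$, the number $R(g-1)=(1+gx)(gy-1)$ lies between $\frac{26}{27}g^2xy$ and $\frac{28}{27}g^2xy$. As $\frac1{1.8}\cdot\frac89\cdot\frac{27}{28}>0.476$ and $\frac{27}{26}<1.04$,
$$0.476\frac Mg<xy<1.04\frac Mg .$$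

**Case II, $n\ge4$.** Then $\delta>\frac{0.476}{1.163}3^{n-1}g^{n-5/2}>0.409\cdot3^{n-1}g^{n-5/2}$, while $\delta^2\le3q^{n-1}=3^ng^{n-1}$. So $0.409\cdot3^{n/2-1}g^{(n-4)/2}<1$; but for $n=4$ the left side is $1.227$, and it increases with $n$. Contradiction.

**Case II, $n=3$.** From $M=9g^2+3g+1$: $4.28g<xy<9.9g$ (for the upper bound, $3.12+\frac{1.04}g<0.54g$ for $g\ge9$). From $\delta^2\le27g^2$ we get $\delta\le3g$, and $\delta^2\ge4xy>4\cdot4.28\cdot9>154$ gives $\delta\ge27$. Now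
$$\Phi(X)=(3g-1)gX^2+(5g-1)X+3-g\equiv3-X\pmod g .$$
If $\delta\le g$, then $x\equiv3\pmod\delta$, so $x=3$ and $xy=3(\delta-3)<3g$, false. If $\delta=3g$, then $x\in\{3,g+3,2g+3\}$. As $\Phi(3)=27g^2+5g=g(27g+5)\not\equiv0\pmod{3g}$, $x\ne3$. For $x=g+3$ and $x=2g+3$ the product $xy$ is $2g^2+3g-9$ and $2g^2-3g-9$, so $xy\ge2g^2-3g-9\ge14g$ for $g\ge9$, false.

So $\alpha=3$ is impossible.

## 10. $\alpha=2$: the field with $8$ elements, size bounds, and $2$-adic roots

Now $p=2$, $q=2g$, and $g\ge4$ is a power of $2$. Put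
$$Q=q-1=2g-1,\qquad\gamma=g-1,\qquad\Theta=2Q-1=4g-3 ,$$
$$\Phi(X)=(2g-1)gX^2+(3g-1)X+2-g,\qquad\Psi(X)=(2g-1)gX^2-(g-1)(X+1).$$

**Step 19: lower bounds.** In Case I, $x,y$ are odd and $y\ge3$. If $x=1$, then $\delta\mid\Psi(1)=2g^2-3g+2\equiv2\pmod4$, so $\delta\le2$, false since $\delta\geq4$; hence $x,y\ge3$. In Case II, $x,y\ge2$ are even. So $|\varepsilon|<\frac12$ by (18). Then (19) gives $gM-R<2(1+2R)(g-1)$, i.e. $gM<R(4g-3)+2(g-1)<4gR$ (recall $R>3g$). Thus
$$R>\frac M4,\qquad3m=k=(1+\varepsilon)R>\frac R2 .$$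

**Step 20: $g=4$ ($q=8$) is impossible.** The $2$-adic arguments below need $8\mid g$, so $q=8$ is treated separately, by looking at planes. Let $\pi$ be a plane of $\Pi_\infty$ such that $\mathcal K_\pi=\mathcal K\cap\pi$ contains a secant and is not contained in a line. Put $v_\pi=|\mathcal K_\pi|$. Every point of $\mathcal K_\pi$ is on $u=(v_\pi-1)/2$ secants of $\pi$, so $v_\pi=1+2u$, and $\pi$ has $b_\pi=u(1+2u)/3$ secants. As $v_\pi\ge4$ and a point of $\pi$ is on $9$ lines, $2\le u\le9$. Integrality of $b_\pi$ means $u\equiv0,1\pmod3$. So $u\in\{3,4,6,7,9\}$. For $r\in\pi\setminus\mathcal K$ let $m_r$ be the number of secants of $\pi$ on $r$. A secant has $6$ points off $\mathcal K$, and two secants of $\pi$ meet in one point. So over the $73-v_\pi$ points $r$,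
$$\sum m_r=6b_\pi,\qquad\sum m_r(m_r-1)=b_\pi(b_\pi-1)-v_\pi u(u-1).$$

* For $u=6$: $v_\pi=13$, $b_\pi=26$, $\sum m_r=156$, $\sum m_r^2=260+156=416$, and over $60$ points $\sum(m_r-2)(m_r-3)=416-780+360=-4$.
* For $u=7$: $v_\pi=15$, $b_\pi=35$, $\sum m_r=210$, $\sum m_r^2=560+210=770$, and over $58$ points $\sum(m_r-3)(m_r-4)=770-1470+696=-4$.
* For $u=9$: $v_\pi=19$, $b_\pi=57$, $\sum m_r=342$, $\sum m_r^2=1824+342=2166$, and over $54$ points $\sum(m_r-6)(m_r-7)=2166-4446+2268=-12$.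

A product of two consecutive integers is never negative, so $u\in\{3,4\}$.

Now fix a secant $\ell$ and a point of $\mathcal K$ on it. For a plane $\pi\supset\ell$ let $u_\pi,b_\pi$ be as above, with $u_\pi=b_\pi=1$ if $\mathcal K_\pi\subset\ell$. The secants other than $\ell$ through the fixed point give $\sum_\pi(u_\pi-1)=R-1$. The secants other than $\ell$ that meet $\ell$ pass through one of its $3$ points in $\mathcal K$ or one of its $6$ points off $\mathcal K$, so $\sum_\pi(b_\pi-1)=3(R-1)+6(m-1)$. As $(u_\pi,b_\pi)\in\{(1,1),(3,7),(4,12)\}$, always $b_\pi-1\le\frac{11}3(u_\pi-1)$. Hence $6(m-1)\le\frac23(R-1)$, i.e. $m-1\le(R-1)/9$. With $m>R/6$ this gives $3R-18<2R-2$, so $R<16$. But $R>M/4\ge73/4$. Contradiction.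

**From now on $g\ge8$, so $q\ge16$, $Q\ge15$, $\gamma\in\{7,15,31,63,\dots\}$.**

**Step 21: size bounds.** This step pins $xy$ to a constant times $q^{n-2}$. From $M/4<R<M$ and $q^{n-1}<M<q^n/(q-1)$, the number $R(g-1)/g^2$ lies between $\frac12(1-\frac1g)q^{n-2}\ge0.4375q^{n-2}$ and $\frac{4(g-1)}{2g-1}q^{n-2}<2q^{n-2}$. In Case I it equals $xy$. In Case II $(1+gx)(gy-1)=R(g-1)$ with $gx,gy\ge16$, so it lies between $\frac{15}{16}xy$ and $\frac{17}{16}xy$. Hence in both cases
$$0.41\,q^{n-2}<xy<2.14\,q^{n-2},\qquad\delta\ge2\sqrt{xy}>1.28\,q^{(n-2)/2}.\tag{22}$$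
If $x,y\ge7$ we can do better. Then $|\varepsilon|<\frac17$. Rewrite (19) as $R(2g-1+\varepsilon)=(1+\varepsilon)gM-(g-1)$. The function $\frac{(1+\varepsilon)gM-(g-1)}{2g-1+\varepsilon}$ increases with $\varepsilon$: the numerator of its derivative is $gM(2g-2)+(g-1)>0$. At $\varepsilon=-\frac17$ we have $\frac67gM-(g-1)>0.428M(2g-\frac87)$, because $\frac67>0.856$ and $0.428\cdot\frac87M>g-1$. At $\varepsilon=\frac17$ the value is less than $\frac87M/(2-\frac6{7g})<0.608M$. So
$$0.428M<R<0.608M\qquad(x,y\ge7).\tag{23}$$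
Then $R(g-1)/g^2$ lies between $0.856\cdot\frac78q^{n-2}=0.749q^{n-2}$ and $1.216q^{n-2}$. In Case II, $gx,gy\ge56$ changes this by a factor between $\frac{56}{57}$ and $\frac{56}{55}$. Hence
$$0.73\,q^{n-2}<xy<1.24\,q^{n-2}\qquad(x,y\ge7).\tag{24}$$
Finally, $\Lambda_{\mathrm I},\Lambda_{\mathrm{II}}\ge2$ gives
$$\delta^2\le\tfrac12q^n\ \text{(Case I)},\qquad\delta^2\le q^{n-1}\ \text{(Case II)}.\tag{25}$$

**Step 22: explicit roots.** Put $z=8g^3-3g^2+g-1$. Direct expansion gives
$$\begin{aligned}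
\Phi(g+2)&=g^2(2g^2+7g+7),\\
\Phi(7g^2+g+2)&=g^4(98g^2-21g+44),\\
\Psi(g-1)&=g^2(2g^2-5g+3),\\
\Psi(-3g^2+g-1)&=g^3(18g^3-21g^2+20g-8),\\
\Psi(z)&=g^4(128g^4-160g^3+98g^2-69g+28).
\end{aligned}\tag{26}$$
Here are the expansions. For $X=g+2$, $(2g^2-g)X^2=2g^4+7g^3+4g^2-4g$ and $(3g-1)X=3g^2+5g-2$; add $2-g$. For $X=7g^2+g+2$, $X^2=49g^4+14g^3+29g^2+4g+4$, so $(2g^2-g)X^2=98g^6-21g^5+44g^4-21g^3+4g^2-4g$, and $(3g-1)X=21g^3-4g^2+5g-2$; add $2-g$. For $X=g-1$, $\Psi=g(g-1)[(2g-1)(g-1)-1]=g^2(g-1)(2g-3)$. For $X=-3g^2+g-1$, $X^2=9g^4-6g^3+7g^2-2g+1$, so $(2g^2-g)X^2=18g^6-21g^5+20g^4-11g^3+4g^2-g$; subtract $(g-1)(X+1)=-3g^3+4g^2-g$. For $X=z$, $z^2=64g^6-48g^5+25g^4-22g^3+7g^2-2g+1$, so $(2g^2-g)z^2=128g^8-160g^7+98g^6-69g^5+36g^4-11g^3+4g^2-g$; subtract $(g-1)(z+1)=8g^4-11g^3+4g^2-g$.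

As $8\mid g$, the second, fourth and fifth values in (26) are divisible by $4g^4$, $8g^3$, $4g^4$ respectively; moreover $98g^2-21g+44\equiv4\pmod8$. By Step 11 we have, modulo $\delta$:

* Case II: $x\equiv g+2$ if $\delta\mid g^2$; $x\equiv7g^2+g+2$ if $\delta\mid4g^4$.
* Case I: $x\equiv g-1$ if $\delta\mid g^2$; $x\equiv-3g^2+g-1$ if $\delta\mid8g^3$; $x\equiv z$ if $\delta\mid4g^4$.

**Step 23: a condition modulo $\gamma$.** In Case I, (10) gives $\gamma\mid xy$. In Case II, (14) says that $gxy+y-x-1$ is a multiple of $\gamma$, and $g\equiv1\pmod\gamma$. So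
$$\gamma\mid xy\ \text{(Case I)},\qquad\gamma\mid(x+1)(y-1)\ \text{(Case II)}.\tag{27}$$

## 11. $\alpha=2$, $3\le n\le8$: size against residue

Since $\delta$ and $g$ are powers of $2$, for $c$ a power of $2$ the inequality $\delta\le cg^i$ means $\delta\mid cg^i$. Also $0<x<\delta$. So (22), (25) and Step 22 leave few possibilities for $(\delta,x)$.

**Case II.** Note $7g^2+g+2\le7.16g^2$, i.e. $g+2\le0.16g^2$, valid for $g\ge8$.

**Case II, $n=3$.** By (25), $\delta\le q=2g\le g^2$, so $x\equiv g+2\pmod\delta$. If $\delta=2g$, then $x=g+2$, $y=g-2$, $xy=g^2-4>4.28g$, against (22). Let $\delta\le g$. Since $\delta>1.28\sqrt q\ge5.12$, $\delta\ge8$, so $x\equiv2$ gives $x=2$. By (22), $2(\delta-2)>0.82g$, which forces $\delta=g$, or $\delta=g/2$ with $0.09g>2$, i.e. $g\ge32$. By (27), $\gamma\mid3(\delta-3)$. For $\delta=g$ this says $\gamma\mid6$. For $\delta=g/2$, doubling gives $3(g-6)\equiv-15$, so $\gamma\mid15$ while $\gamma\ge31$. Both are false.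

**Case II, $n=4$.** By (25), $\delta\le2^{3/2}g^{3/2}\le g^2$ (as $g\ge8$), and $\delta>1.28q=2.56g$, so $\delta\ge4g$ and $x=g+2\ge10$. By (22), $y>1.64g^2/(g+2)>1.3g>7$. So (24) applies: $2.92g^2<xy<4.96g^2$. Hence $y<4.96g$ and $\delta<5.96g+2<8g$, so $\delta=4g$ and $y=3g-2$. Now (14) gives $(g-1)S=3g^3+4g^2-2g-5$, i.e. $S=3g^2+7g+5$. Then (15) gives $\delta w=3+(g+2)+(2g-1)S=g(6g^2+11g+4)$, so $\delta(w-1)=g^2(6g+11)$. By (17), $k=3+g(3g^2+5g+10)=3g^3+5g^2+10g+3$. Relation (8), $\delta^2w(w-1)=16g^3k$, becomes $36g^3+132g^2+145g+44=48g^3+80g^2+160g+48$, i.e. $12g^3-52g^2+15g+4=0$. So $g\mid4$, false.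

**Case II, $n=5$.** Now $\delta\le q^2=4g^2$ and $\delta>1.28q^{3/2}>10.2g$, so $\delta\ge16g$. If $\delta\le g^2$, then $x=g+2$ and $y>3.28g^3/(g+2)>g^2\ge\delta$, false. If $\delta=2g^2$, then $x\equiv7g^2+g+2$ gives $x=g^2+g+2$, $y=g^2-g-2$ and $xy=g^4-(g+2)^2$. For $g\ge16$ this exceeds $9.92g^3$, against (24); for $g=8$, $(x+1)(y-1)=75\cdot53\equiv5\cdot4\equiv6\pmod7$, against (27). If $\delta=4g^2$, then $x=3g^2+g+2$, $y=g^2-g-2\ge0.84g^2$, so $xy>2.52g^4>20g^3$, while (22) gives $xy<17.2g^3$.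

**Case II, $n=6$.** Now $\delta\le q^{5/2}<5.66g^{5/2}\le4g^4$ and $\delta>1.28q^2=5.12g^2$, so $\delta\ge8g^2$ and $x=7g^2+g+2$. By (22), $y>6.56g^4/(7.16g^2)>7$, so (24) gives $11.68g^4<xy<19.84g^4$. If $\delta=8g^2$, then $y<g^2$ and $xy<7.16g^4$. If $\delta\ge16g^2$, then $xy\ge7\cdot8.84g^4>61g^4$. Both are false.

**Case II, $n=7$.** Now $\delta\le q^3=8g^3\le4g^4$ and $\delta>1.28q^{5/2}>7.24g^{5/2}>20g^2$, so $\delta\ge32g^2$, $x=7g^2+g+2$ and $y=\delta-x>7$. By (24), $23.36g^5<xy<39.68g^5$. If $\delta=8g^3$, then $y\ge8g^3-7.16g^2\ge7.1g^3$ and $xy>49g^5$, false. If $\delta\le2g^3$, then $xy<14.4g^5$, false. If $\delta=4g^3$, then modulo $\gamma$ we have $x+1\equiv11$ and $y-1=4g^3-7g^2-g-3\equiv-7$, so $\gamma\mid77$, which leaves $\gamma=7$, $g=8$. Then $x=458$, $y=2048-458=1590$ and $xy=728220<23.36\cdot8^5$, false.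

**Case II, $n=8$.** Now $\delta^2\le q^7=128g^7\le16g^8$, so $\delta\le4g^4$; and $\delta>1.28q^3>10.2g^3$. So $x=7g^2+g+2$ and $y>7$. Then $xy<x\delta<7.16g^2\cdot11.32g^{7/2}<28.8g^6$, since $\sqrt g>2.82$. But (24) gives $xy>46.7g^6$. False.

**Case I.** Note $3g^2-g+1\ge2.87g^2$ (i.e. $g-1\le0.13g^2$) and $7.6g^3\le z<8g^3$ (as $3g^2\leq0.375g^3$), for $g\ge8$.

**Case I, $n=3$.** By (25), $\delta\le2g^{3/2}\le g^2$, so $x\equiv g-1$. If $\delta\le g$, then $x=\delta-1$, $y=1$, excluded. If $\delta\ge2g$, then $x=g-1$, $y\ge g+1$, $xy\ge g^2-1>4.28g$, against (22).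

**Case I, $n=4$.** Now $\delta\le2^{3/2}g^2$ and $\delta>2.56g$, so $4g\le\delta\le2g^2$. Suppose $\delta\le g^2$. Then $x=g-1\ge7$ and $y>1.64g^2/(g-1)>7$. By (24), $2.92g^2<(g-1)y<4.96g^2$, so $2.92g<y<4.96\cdot\frac87g<5.67g$ and $3.7g<\delta<6.7g$. Hence $\delta=4g$, $y=3g+1$ and $\rho=3g+1$. By (11), $\delta w=g+(2g-1)g(3g+1)=g^2(6g-1)$, so $\delta(w-1)=g(6g^2-g-4)$; by (13), $k=g(3g^2-g-1)$. Relation (8), $\delta^2w(w-1)=16g^3k$, becomes $(6g-1)(6g^2-g-4)=16g(3g^2-g-1)$. Modulo $g$ the left side is $4$, so $g\mid4$, false. If $\delta=2g^2$, then $x\equiv-3g^2+g-1$ gives $x=g^2+g-1$, $y=g^2-g+1$, and $xy=g^4-(g-1)^2>8.56g^2$, against (22).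

**Case I, $n=5$.** Now $\delta\le4g^{5/2}\le8g^3$ and $\delta>10.2g$, so $\delta\ge16g$. If $\delta\le g^2$, then $x=g-1$ and $y>3.28g^3/(g-1)>g^2\geq\delta$, false. If $\delta=2g^2$, then $x=g^2+g-1$, $y=g^2-g+1$ and $xy\equiv1\pmod\gamma$, against (27). If $\delta\ge4g^2$, then $x\equiv-(3g^2-g+1)$ gives $y=3g^2-g+1\ge2.87g^2$ and $x\ge g^2$, so $xy\ge2.87g^4\ge22.9g^3>17.2g^3$, against (22).

**Case I, $n=6$.** Now $\delta\le\sqrt{32}\,g^3<5.66g^3$ and $\delta>5.12g^2$, so $8g^2\le\delta\le4g^3$ and $y=3g^2-g+1$. If $\delta\ge16g^2$, then $x\ge13g^2$ and $xy>37g^4$, while (22) gives $xy<34.3g^4$. If $\delta=8g^2$, then $x=5g^2+g-1$ and $xy\equiv5\cdot3\pmod\gamma$, so $\gamma=15$ and $g=16$. Then $q=32$, $\delta=2^{11}$, $x=1295$, $y=753$, $\rho=xy/15=65009$. By (11), $\delta w=1296+31\cdot16\cdot65009=32245760$, so $w=15745$ and $w-1=15744=2^7\cdot123$. But $\Lambda_{\mathrm I}=2^{30}/2^{22}=2^8$, against $v_2(w(w-1))=v_2(\Lambda_{\mathrm I})$.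

**Case I, $n=7$.** Now $\delta\le8g^{7/2}\le4g^4$ and $\delta>20g^2$. If $\delta\le4g^3$, then $y=3g^2-g+1<3g^2$ and $xy<12g^5$, while (22) gives $xy>13.1g^5$. If $\delta=8g^3$, then $y=3g^2-g+1$, $x=z$ and $xy\equiv5\cdot3\pmod\gamma$, so $g=16$: $\delta=2^{15}$, $x=32015$, $y=753$, $\rho=1607153$, $\delta w=32016+496\cdot1607153=797179904$, $w=24328=2^3\cdot3041$. But $\Lambda_{\mathrm I}=2^{35-30}=2^5$, false. If $\delta\ge16g^3$, then $x=z\ge7.6g^3$ and $y\ge8g^3$, so $xy\ge60g^6\geq480g^5$, while (22) gives $xy<68.5g^5$.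

**Case I, $n=8$.** Now $\delta\le\sqrt{128}\,g^4<11.4g^4$ and $\delta>10.2g^3$, so $16g^3\le\delta\le8g^4$. If $\delta=16g^3$ (which divides $4g^4$), then $x=z$ and $y=8g^3+3g^2-g+1$, so $xy\equiv5\cdot11\pmod\gamma$ and $\gamma\mid55$, which is false. If $32g^3\le\delta\le4g^4$, then $x=z$, $y\ge24g^3$ and $xy>180g^6$, while (22) gives $xy<137g^6$. If $\delta=8g^4$, then $x\equiv z\pmod{4g^4}$, so $x\in\{z,z+4g^4\}$. In the first case $y\ge8g^4-8g^3\ge7g^4$ and $xy>53g^7$; in the second $x\ge4g^4$, $y\ge4g^4-8g^3\ge3g^4$ and $xy\ge12g^8$. Both are false.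

## 12. $\alpha=2$, $n\ge9$: an integer too small for its divisors

The method of Section 11 cannot be repeated for all $n$ with finitely many explicit roots: $\delta$ may be as large as a constant times $q^{n/2}$, while the roots in (26) are known modulo $4g^4$ at best. So we use the exact power of $2$ in $w(w-1)$, which until now entered only in two numerical exceptions. One of $w,w-1$ carries all the factors $2$, and this makes it a known power of $2$ times an odd integer. Written in terms of that integer $j$, the numbers $P,A,B$ are, up to small errors, multiples of $j$. The relation $AB=R(g-1)$ then says that a certain integer combination $N_0$ (in Case I, $gN_0$ is an integer) is small. Congruences will say that it is not.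

**Step 24: standing bounds for $n\ge9$.** By (25), $\delta\le q^{n/2}/\sqrt2$ in both cases. So by (22) $\min(x,y)>xy/\delta>0.57\,q^{n/2-2}>7$, and (23) and (24) hold.

**Step 25: signed variables.** Exactly one of $w,w-1$ is even. If $w$ is even, put $s=1$ and keep $(P,A,B,w)$. If $w-1$ is even, put $s=-1$ and replace $(P,A,B,w)$ by $(-P,-B,-A,1-w)$. In this section $P,A,B,w$ denote the new values, and $w_0$ the original $w$; all other letters are unchanged. The relations
$$AB=R\gamma,\quad A+B=P,\quad k=R+A-B+g,\quad QR=Pw-g-A\tag{28}$$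
keep their form: the first three are clear, and with old letters $(-P)(1-w)-g+B=Pw-g-A$. The product $w(w-1)$ is unchanged, the new $w$ is even and nonzero, $A/P\in(0,1)$ and $P=sg\delta$. Let
$$\mathcal L=\frac{gq^n}{P^2}=\frac{2q^{n-1}}{\delta^2};\qquad\mathcal L=\Lambda_{\mathrm{II}}\ \text{(Case II)},\quad\mathcal L=\Lambda_{\mathrm I}/g\ \text{(Case I)}.$$
Relation (8) reads $w(w-1)=\mathcal Lk$. Put $j=w/\mathcal L$; then $k=j(w-1)$. In Case II, $v_2(w)=v_2(\Lambda_{\mathrm{II}})$, so $j$ is an odd integer. In Case I, $v_2(w)=v_2(\Lambda_{\mathrm I})$, so $j=gj_0$ with $j_0=w/\Lambda_{\mathrm I}$ an odd integer. By (24), $\delta^2\ge4xy>2.92q^{n-2}$, so $\mathcal L<1.37g$. As $\mathcal L$ is a power of $2$ (possibly with negative exponent), $\mathcal L\le g$.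

**Step 26: eliminating $A$, $B$, $R$.** Let
$$J=Qj-P,\quad K_1=\mathcal LJ+2\gamma Q,\quad K_2=Q^2-\mathcal LJ,\quad N_0=K_1K_2-\gamma\mathcal L\Theta^2 .$$
Since $2\gamma+Q=\Theta$, $K_1+K_2=Q\Theta$. From (28), $k=R+2A-P+g$. Multiply by $Q$ and insert $QR$, using $2Q-1=\Theta$ and $Q-1=2\gamma$: $Qj(w-1)=Pw+\Theta A-QP+2\gamma g$. Subtracting $P(w-1)$,
$$(w-1)J=-2\gamma P+\Theta A+2\gamma g.\tag{29}$$
Insert $w=j\mathcal L$, $P=Qj-J$ and use $1+2\gamma=Q$. Then $\Theta A=jK_1-X$; and $\Theta B=\Theta P-\Theta A$, with $\Theta-Q=2\gamma$, gives the second formula: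
$$\Theta A=jK_1-X,\quad\Theta B=jK_2-Y,\qquad X=QJ+2\gamma g,\quad Y=2\gamma(J-g).\tag{30}$$
Put this in $\Theta^2QAB=\gamma\Theta^2QR=\gamma\Theta^2(Pw-g-A)$, where $Pw=Q\mathcal Lj^2-\mathcal LjJ$:
$$Qj^2K_1K_2-Qj(K_1Y+K_2X)+QXY=\gamma\Theta^2Q\mathcal Lj^2-\gamma\Theta^2\mathcal LjJ-\gamma\Theta^2(g+A).$$
Here $K_1Y+K_2X=J(2\gamma K_1+QK_2)+2\gamma g(K_2-K_1)$, and $2\gamma K_1+QK_2=2\gamma Q\Theta+K_2$ because $K_1=Q\Theta-K_2$ and $Q-2\gamma=1$. So
$$Qj^2N_0=jJ\big[Q(2\gamma Q\Theta+K_2)-\gamma\Theta^2\mathcal L\big]+2\gamma gQj(K_2-K_1)-QXY-\gamma\Theta^2(g+A).\tag{31}$$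
The left side carries $j^2$; we now show that the right side is much smaller than $j^2$ times powers of $Q$.

**Step 27: $J$ is small.** We have $|P|=g\delta\le\frac q{2\sqrt2}q^{n/2}$, so $|P|/q^n\le0.354q^{1-n/2}$, and $\delta>1.28q^{7/2}>20000$. Since $A/P\in(0,1)$ and $\Theta-2\gamma=Q$, the right side of (29) has absolute value at most $Q|P|+2\gamma g\le1.0001Q|P|$ (note $2\gamma g<Qg=Q|P|/\delta$). By (7) and (23), $w_0>QR/|P|>0.428(q^n-1)/|P|$, and $q^n/|P|\geq2\sqrt2\,q^{n/2-1}>45000$. The new $|w-1|$ is $w_0-1$ or $w_0$, so $|w-1|\ge0.42q^n/|P|$. Thus $|J|\le1.0001QP^2/(0.42q^n)$ and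
$$\frac{|J|}{|P|}\le2.39\,\frac{Q|P|}{q^n}\le0.85q^{2-n/2}\le0.85q^{-5/2}<0.001 .$$
So $|j|=|P+J|/Q\ge0.999|P|/Q$ and $|w|=\mathcal L|j|\ge0.999\mathcal L|P|/Q$. As $\mathcal L|P|=gq^n/|P|$ and $Q<2g$, $Q/(\mathcal L|P|)=Q|P|/(gq^n)<0.708q^{1-n/2}<q^{-7/2}$. Hence $|w-1|\ge0.998\mathcal L|P|/Q$. Using (29) again,
$$\mathcal L|J|\le1.003Q^2,\qquad|j|\ge0.999|P|/Q.\tag{32}$$

**Step 28: the four terms of (31).**

*First term.* $2\gamma Q^2\Theta=(Q-1)Q^2(2Q-1)=2Q^4-3Q^3+Q^2$, and by (32) $-0.003Q^2\le K_2\le2.003Q^2$. So the bracket is at most $2Q^4-3Q^3+Q^2+2.003Q^3<2Q^4$. Also $\gamma g<Q^2/4$ and $\Theta<2Q$, so $\gamma\Theta^2\mathcal L\le\gamma g\Theta^2<Q^4$, and the bracket is at least $Q^4-3.01Q^3>0$. The first term is at most $2.006Q^6|j|/\mathcal L$ in absolute value.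

*Second term.* $K_2-K_1=Q^2-2\gamma Q-2\mathcal LJ=Q-2\mathcal LJ$, so $|K_2-K_1|\le2.08Q^2$ (as $Q\ge15$). With $2\gamma g<\frac12Q^2$ the term is at most $1.04Q^5|j|$.

*Third term.* $\mathcal L\le g\le0.534Q$ gives $\frac12Q^2\le0.267Q^3/\mathcal L$, so $|X|,|Y|\le Q|J|+\frac12Q^2\le1.28Q^3/\mathcal L$. Since $\mathcal L|P|=gq^n/|P|\ge\sqrt2q^{n/2}\ge\sqrt2q^{9/2}$,
$$Q|XY|\le1.64\frac{Q^7}{\mathcal L^2}\le1.65\,\frac{Q^2}{\mathcal L|P|}\cdot\frac{Q^6|j|}{\mathcal L}\le0.002\,\frac{Q^6|j|}{\mathcal L}.$$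

*Last term.* $\gamma\Theta^2<2Q^3$ and $g+|A|\le1.0001|P|$, so it is at most $2.001Q^3|P|\le2.004Q^4|j|\le0.134Q^5|j|$.

Dividing (31) by $Q|j|$, $|j||N_0|\le2.008Q^5/\mathcal L+1.18Q^4$. With $|j|\ge0.999|P|/Q$, $|P|=q^{(n+1)/2}/\sqrt{2\mathcal L}$ and $Q^5<q^5$,
$$|N_0|\le Q\,q^{-(n-9)/2}\Big[\frac{2.85}{\sqrt{\mathcal L}}+\frac{1.68\sqrt{\mathcal L}}Q\Big],\qquad\frac{1.68\sqrt{\mathcal L}}Q\le\frac{1.68\sqrt g}Q<0.32.\tag{33}$$
The exponent $-(n-9)/2$ is why the line is drawn at $n=9$. It remains to show that $N_0$ cannot be this small.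

**Step 29: Case II.** Here $j$ is odd and $\mathcal L=\Lambda_{\mathrm{II}}\ge2$. $J=Qj-P$ is odd since $P$ is even. *Modulo $Q$:* $J\equiv-P$, so $K_1\equiv-\mathcal LP$, $K_2\equiv\mathcal LP$; $\Theta\equiv-1$, $q\equiv1$ and $\mathcal LP^2=gq^n$. So $N_0\equiv-\mathcal Lgq^n-\gamma\mathcal L\equiv-\mathcal L(g+\gamma)=-\mathcal LQ\equiv0$. *Modulo $4$:* $K_2$ and $\gamma Q$ are odd. If $\mathcal L\ge4$, then $K_1\equiv2$ and $\gamma\mathcal L\Theta^2\equiv0$. If $\mathcal L=2$, then $K_1\equiv2+2\equiv0$ and $\gamma\mathcal L\Theta^2\equiv2$. In both cases $N_0\equiv2\pmod4$. So $N_0$ is a nonzero even multiple of the odd number $Q$: $|N_0|\ge2Q$.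

For $n\ge10$, (33) gives $|N_0|\le\frac Q4(2.02+0.32)<2Q$, a contradiction. For $n=9$, $\mathcal L=2q^8/\delta^2$ is an odd power of $2$. If $\mathcal L\ge8$, (33) gives $|N_0|\le1.33Q$, a contradiction. If $\mathcal L=2$, then $\delta=q^4=16g^4$. By Step 22 and Step 11 with modulus $4g^4$, $x=7g^2+g+2+4g^4i$ with $0\le i\le3$. If $i=0$, then $\delta\mid\Phi(7g^2+g+2)=g^4(98g^2-21g+44)$, impossible since the last factor is $\equiv4\pmod8$. If $i\ge1$, then $4g^4\le x\le13g^4$, and $xy=x(16g^4-x)$, concave in $x$, is at least $39g^8\ge312g^7$. But (22) gives $xy<2.14\cdot128g^7<275g^7$. Contradiction. So Case II is impossible.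

**Step 30: Case I, congruence modulo $Q$.** Write $\Lambda=\Lambda_{\mathrm I}=g\mathcal L\ge2$. Now $J=gJ_0$ with $J_0=Qj_0-s\delta$ odd, so $\mathcal LJ=\Lambda J_0$, and
$$K_1=\Lambda J_0+2\gamma Q,\qquad K_2=Q^2-\Lambda J_0\ \text{(odd)},\qquad gN_0=gK_1K_2-\gamma\Lambda\Theta^2$$
are integers. Modulo $Q$, $K_1K_2\equiv-\Lambda^2\delta^2=-\Lambda q^n\equiv-\Lambda$, so $gN_0\equiv-\Lambda(g+\gamma)\equiv0$.

**Step 31: Case I, $\Lambda\ge4g$.** Then $\mathcal L\ge4$ and $K_1\equiv2\pmod4$. So $v_2(gK_1K_2)=v_2(2g)<v_2(\Lambda)$ and $v_2(gN_0)=v_2(2g)$. Hence $2gQ\mid gN_0\ne0$, i.e. $|N_0|\ge2Q$. But (33) gives $|N_0|\le Q(1.425+0.32)<2Q$. Contradiction.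

For smaller $\Lambda$ this argument loses its force: the bound (33) grows like $1/\sqrt{\mathcal L}$. We use instead that $K_1,K_2$ are integers in known residue classes with a known sum.

**Step 32: Case I, $\Lambda\le2g=q$, set-up.** Let $t=\min(K_1,K_2)\le Q\Theta/2$ and $\varphi(u)=u(Q\Theta-u)-\gamma\mathcal L\Theta^2$. Since $K_1+K_2=Q\Theta$, $N_0=\varphi(t)$, and $\varphi$ is increasing for $u\le Q\Theta/2$. Note $2\gamma Q=q^2-3q+2$ and $Q^2=q^2-2q+1$.

**Step 33: Case I, $\Lambda=q$.** Here $\mathcal L=2$ and, as $2\gamma+1=Q$, $\varphi(u)=(u-\Theta)(2\gamma\Theta-u)$, with $\Theta=2q-3$. As $J_0$ is odd, $K_1=qJ_0+q^2-3q+2\equiv2$ and $K_2=q^2-2q+1-qJ_0\equiv q+1\pmod{2q}$. So $t\le q+1$ or $t\ge2q+2$. In the first case $N_0\le\varphi(q+1)=-(q-4)(2\gamma\Theta-q-1)$; in the second $N_0\ge\varphi(2q+2)=5(2\gamma\Theta-2q-2)$. As $q-4\ge12$ and $2\gamma\Theta=2Q^2-3Q+1$, in both cases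
$$|N_0|\ge5(2\gamma\Theta-2q-2)=5(2Q^2-5Q-3)>7Q^2 ,$$
since $3Q^2-25Q-15>0$ for $Q\ge15$. But (33) gives $|N_0|\le2.4Q$. Contradiction.

**Step 34: Case I, $\Lambda\le g$.** Then $2\Lambda\mid q$, so $K_1\equiv\Lambda+2$ and $K_2\equiv\Lambda+1\pmod{2\Lambda}$. Hence $t\le\Lambda+2$ or $t\ge3\Lambda+1$. Further $\gamma\mathcal L\Theta^2=\Lambda\Theta\cdot\frac{\gamma\Theta}g$ with $\frac{\gamma\Theta}g=4g-7+\frac3g=2Q-5+\frac3g$, so $2Q-5<\frac{\gamma\Theta}g<2Q-4.6$. Also (33) reads, with $\mathcal L=\Lambda/g$, at most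
$$|N_0|\le Q\big(2.85\sqrt{g/\Lambda}+0.32\big).\tag{34}$$

If $t\ge3\Lambda+1$: since $3\Lambda+1\le3g+1\le0.87\Theta$ (equality of orders is fine: $0.48g\ge3.61$ for $g\ge8$), $N_0\ge\varphi(3\Lambda+1)>\Lambda\Theta[3(Q-0.87)-(2Q-4.6)]>\Lambda\Theta Q$.

If $t\le\Lambda+2$ and $\Lambda\ge4$: since $\Lambda+2\le1.5\Lambda$, $N_0\le\varphi(\Lambda+2)\le\Lambda\Theta[1.5Q-(2Q-5)]\le-\Lambda\Theta Q/6$, the last step because $Q\ge15$.

For $\Lambda\ge4$ both contradict (34), since $\frac{\Lambda\Theta}6\ge\frac23(4g-3)>1.43\sqrt g+0.32$. For $\Lambda=2$ and $t\ge3\Lambda+1=7$ there is a contradiction too, since $2\Theta=2(4g-3)>2.85\sqrt{g/2}+0.32$.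

**Step 35: the remaining case $\Lambda=2$, $t\le4$.** Now $q^n=2\delta^2$, so $nf$ is odd. As $q=2^f\ge16$ and $f$ is odd, $f\ge5$, $g\ge16$, $Q\ge31$. Here $K_1=2J_0+2\gamma Q\equiv0$ and $K_2=Q^2-2J_0\equiv3\pmod4$.

Suppose $t=4$. As $K_2$ is odd, $K_1=4$, so $J_0=2-\gamma Q\equiv2\pmod Q$. But $J_0\equiv-s\delta\pmod Q$, and since $n$ is odd,
$$\delta=2^{(nf-1)/2}=2^{(f-1)/2}\cdot(2^f)^{(n-1)/2}\equiv2^{(f-1)/2}\pmod{2^f-1},\qquad Q=2^f-1 .$$
So $2+s2^{(f-1)/2}\equiv0\pmod{2^f-1}$. This is impossible for $f\ge5$, because $0<|2+s2^{(f-1)/2}|<2^f-1$.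

So $t\le3$, and $N_0\le\varphi(3)<3Q\Theta-2\Theta(2Q-5)=-\Theta(Q-10)$. As $Q\ge31$, $|N_0|>0.67Q\Theta=0.67Q(4g-3)>Q(2.85\sqrt{g/2}+0.32)$, against (34).

Thus $\alpha=2$ with $g>\alpha$ is impossible: $q=8$ by Step 20, and $g\ge8$ by Section 11 for $n\le8$ and by this section for $n\ge9$. With Step 16 ($\alpha\ge4$) and Section 9 ($\alpha=3$), the range $\alpha^2<q$ is empty for every $n\ge3$. So $\alpha^2\ge q$, and Section 6 shows that $q$ is a square, $\mathcal K$ is the point set of a Baer subgeometry $\mathrm{PG}(n,\sqrt q)$, and $T_n^*(\mathcal K)\cong T_n^*(\mathcal B)$. This proves Theorem 1, and for $n\ge4$ it is the conjecture. $\blacksquare$
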